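
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Contractions of $2n+2$ points in $\mathbb{E}^n$ that cannot be made continuous in $\mathbb{E}^{2n-1}$}


\begin{abstract}
If $q$ is a contraction of a configuration $p$ of points in $\mathbb{E}^n$, then $p$ can be moved to $q$ in $\mathbb{E}^{2n}$ so that no distance ever increases. In $\mathbb{E}^{2n-1}$ this may be impossible, and the known construction uses $(n+1)^2$ points. For every $n\ge 2$ we give an example with $2n+2$ points: the vertices $b_j$ of a regular simplex centered at the origin, which stay fixed, and the points $p_j=-(2+\frac2n)b_j$, which are to be moved to $q_j=2b_j$. The obstruction is that $\mathbb{E}^{n-1}$ does not contain $n+1$ vectors with pairwise negative inner products. We also show that $2n+1$ points never suffice if $n+1$ of them are placed congruently in $p$ and $q$.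
\end{abstract}

\section{The question and the results}

Let $p=(p_1,\dots,p_N)$ and $q=(q_1,\dots,q_N)$ be configurations of $N$ points in Euclidean space $\mathbb{E}^n$. We call $q$ a \emph{contraction} of $p$ if $|q_i-q_j|\le|p_i-p_j|$ for all $i,j$. For $m\ge n$ we regard $\mathbb{E}^n$ as a subspace of $\mathbb{E}^m$. A \emph{continuous contraction} from $p$ to $q$ in $\mathbb{E}^m$ is a continuous motion $x(t)=(x_1(t),\dots,x_N(t))$, $0\le t\le1$, of points of $\mathbb{E}^m$ with $x(0)=p$ and $x(1)=q$, such that every distance $|x_i(t)-x_j(t)|$ is weakly decreasing in $t$.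

A contraction only compares two configurations. How much room does one need to join them by a motion with the same monotonicity? Twice the dimension is always enough. Consider, in $\mathbb{E}^n\oplus\mathbb{E}^n=\mathbb{E}^{2n}$,
\begin{equation}\label{eq:halfturn}
x_i(t)=\Bigl(\tfrac{p_i+q_i}{2}+\cos(\pi t)\,\tfrac{p_i-q_i}{2},\ \sin(\pi t)\,\tfrac{p_i-q_i}{2}\Bigr),\qquad 0\le t\le 1 .
\end{equation}
Each point with $p_i\ne q_i$ runs along a half circle perpendicular to the first factor. With $D=p_i-p_j$ and $D'=q_i-q_j$ we get
\[
|x_i(t)-x_j(t)|^2=\tfrac14|D+D'|^2+\tfrac14|D-D'|^2+\tfrac12\cos(\pi t)\,\bigl(|D|^2-|D'|^2\bigr),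
\]
which is weakly decreasing because $|D|\ge|D'|$. This is the theorem of Bezdek and Connelly that a contraction in $\mathbb{E}^n$ can always be made continuous in $\mathbb{E}^{2n}$. They also showed that for $N\le 2n$ points $\mathbb{E}^{2n-1}$ suffices. On the other hand, for every $n$ there are contractions in $\mathbb{E}^n$ that cannot be made continuous in $\mathbb{E}^{2n-1}$; the known construction uses $(n+1)^2$ points. The following question is posed in \cite{MCC}: \emph{for $n\ge2$, are there such configurations with fewer than $(n+1)^2$ points?} (For $n=1$ the question is trivial.)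

The second components in \eqref{eq:halfturn} are multiples of $p_i-q_i$, so \eqref{eq:halfturn} fits into $\mathbb{E}^{2n-1}$ unless the vectors $p_i-q_i$ span $\mathbb{E}^n$. Thus at least $n$ points of an example have to move, and one may hope that about $n$ moving points, held in place by about $n$ fixed ones, are enough. It turns out that $n+1$ points of each kind suffice.

\begin{theorem}\label{thm:main}
Let $n\ge2$. There are configurations $p,q$ of $2n+2$ points in $\mathbb{E}^n$ such that $q$ is a contraction of $p$ and the following hold.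
\begin{enumerate}
\item[(a)] There is $\varepsilon_0>0$ such that no configuration $x$ in $\mathbb{E}^{2n-1}$ satisfies both $|q_i-q_j|\le|x_i-x_j|\le|p_i-p_j|$ for all $i,j$ and
\[
0<\max_{i,j}\bigl(|x_i-x_j|^2-|q_i-q_j|^2\bigr)<\varepsilon_0 .
\]
\item[(b)] There is no continuous contraction from $p$ to $q$ in $\mathbb{E}^{2n-1}$.
\end{enumerate}
\end{theorem}

Since $(n+1)^2-(2n+2)=(n+1)(n-1)>0$ for $n\ge2$, the answer to the question is yes for every $n\ge2$. Part (a) is stronger than (b): up to congruence, $q$ is isolated among all configurations in $\mathbb{E}^{2n-1}$ whose distances lie between those of $q$ and $p$.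

In our example $n+1$ of the points do not move. Within that class one point fewer is not enough.

\begin{theorem}\label{thm:upper}
Let $n\ge2$ and let $q$ be a contraction of $p$ in $\mathbb{E}^n$, both with $2n+1$ points. If some $n+1$ indices carry congruent subconfigurations in $p$ and $q$, then there is a continuous contraction from $p$ to $q$ in $\mathbb{E}^{2n-1}$.
\end{theorem}

\begin{corollary}\label{cor:min}
Let $n\ge2$. Contractions of $N$ points in $\mathbb{E}^n$ that cannot be made continuous in $\mathbb{E}^{2n-1}$ exist for every $N\ge 2n+2$ and for no $N\le 2n$. So the minimal number of points is $2n+1$ or $2n+2$. Among pairs $(p,q)$ in which some $n+1$ indices carry congruent subconfigurations, the minimal number is exactly $2n+2$.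
\end{corollary}

\begin{proof}
For $N=2n+2$ this is Theorem~\ref{thm:main}. For larger $N$, append points to that example: choose their positions in $q$ arbitrarily, and then place them in $p$ one after another, each farther from all earlier points of $p$ than the largest distance occurring in $q$. The result is again a contraction, and a continuous contraction of it would restrict to one of the first $2n+2$ points. For $N\le 2n$ we use the theorem of Bezdek and Connelly quoted above. The last statement follows from this theorem, Theorem~\ref{thm:upper}, and the fact that the example below has $n+1$ fixed points.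
\end{proof}

Whether some pair with $2n+1$ points outside the class of Theorem~\ref{thm:upper} works is not settled here.

\section{Six points in the plane}\label{sec:plane}

We begin with $n=2$, where the whole mechanism is visible. Let $b_1,b_2,b_3\in\mathbb{E}^2$ be the vertices of an equilateral triangle with
\[
b_j\cdot b_j=2,\qquad b_i\cdot b_j=-1\ (i\ne j),\qquad b_1+b_2+b_3=0 .
\]
The six points are the $b_j$, which do not move, and three further points that go from $p_j=-3b_j$ to $q_j=2b_j$; see Figure~\ref{fig:six}.

\begin{figure}[ht]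
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (90:1)--(210:1)--(330:1)--cycle;
\draw[dotted] (-3.2,-0.5)--(3.2,-0.5) node[right] {$H_1$};
\draw[dashed] (90:2)--(270:3);
\foreach \a in {90,210,330} {
  \fill (\a:1) circle (2pt);
  \fill (\a:2) circle (2pt);
  \draw[fill=white] ({\a+180}:3) circle (2.3pt);
}
\node[right] at (90:1.05) {$b_1$};
\node[above left] at (210:1) {$b_2$};
\node[above right] at (330:1) {$b_3$};
\node[above] at (90:2) {$q_1$};
\node[below left] at (210:2) {$q_2$};
\node[below right] at (330:2) {$q_3$};
\node[below] at (270:3.05) {$p_1$};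
\node[right] at (30:3.05) {$p_2$};
\node[left] at (150:3.05) {$p_3$};
\end{tikzpicture}
\caption{The six points for $n=2$. The triangle $b_1b_2b_3$ is fixed. The point $q_j=2b_j$ lies beyond the vertex $b_j$, and $p_j=-3b_j$ (white) is its mirror image in the line $H_j$ through the other two vertices; the dashed segment shows this for $j=1$.}
\label{fig:six}
\end{figure}

The points $p_1$ and $q_1$ are mirror images in the line $H_1$ through $b_2$ and $b_3$: the midpoint $-\frac12b_1$ of $p_1q_1$ is also the midpoint of $b_2b_3$, and $b_1\perp b_2-b_3$. So the distances from the first moving point to $b_2$ and $b_3$ are the same in $p$ and $q$. Its distance to $b_1$ drops from $4\sqrt2$ to $\sqrt2$, and the mutual distances of the moving points drop by the factor $\frac23$. By symmetry, $q$ is a contraction of $p$.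

Now let $x$ be a configuration in $\mathbb{E}^3$ whose distances lie between those of $q$ and $p$. The triangle stays rigid, so we may assume that its vertices are at $b_1,b_2,b_3$; let $x_1,x_2,x_3$ be the other three points. The distances to $b_2$ and $b_3$ force $x_1$ to lie on the circle obtained by rotating $q_1$ about the axis $H_1$; its center is $-\frac12b_1$ and its radius is $\frac52|b_1|$. In general, if $e$ denotes a unit normal of the plane, then
\[
x_j=(2-s_j)\,b_j+z_j e,\qquad z_j^2=10s_j-2s_j^2,
\]
because $2(\frac52-s_j)^2+z_j^2=\frac{25}2$. Moreover $|x_j-b_j|^2=2(1-s_j)^2+z_j^2=2+6s_j$, and this must be at least $|q_j-b_j|^2=2$, so $s_j\ge0$. Using $2(2-s_j)^2+z_j^2=8+2s_j$ we find, for $i\ne j$,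
\begin{align*}
|x_i-x_j|^2&=2(2-s_i)^2+2(2-s_j)^2+2(2-s_i)(2-s_j)+(z_i-z_j)^2\\
&=24-2(s_i+s_j)+2s_is_j-2z_iz_j .
\end{align*}
Since $|q_i-q_j|^2=24$, the requirement $|x_i-x_j|\ge|q_i-q_j|$ says exactly that
\[
z_iz_j\le s_is_j-s_i-s_j=(1-s_i)(1-s_j)-1 .
\]
Here is the point. If all $s_j$ are $0$, then $x=q$. Suppose that $x$ is close to $q$ but different from it, say all $s_j<1$ and $s_i>0$ for some $i$. Then the right side is negative for every $j\neq i$, so $z_j\ne0$ and therefore $s_j>0$ as well. Hence the right side is negative for all pairs, and $z_iz_j<0$ for all pairs. But among three real numbers two have a nonnegative product. So no such $x$ exists, and a continuous contraction cannot arrive at $q$.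

The reason in words: $q_i$ and $q_j$ lie on opposite sides of the line $H_i$, so rotating a point away from $q_i$ about $H_i$ brings it closer to $q_j$. To keep the mutual distances from falling below their final values, any two moving points must leave the plane on opposite sides, and a plane in $\mathbb{E}^3$ does not have three sides. In dimension $n$ there are $n+1$ moving points, and the real numbers $z_j$ become vectors in $\mathbb{E}^{n-1}$.

\section{The example in dimension $n$}

\subsection*{The configurations}

Take $n\ge2$ and $b_1,\dots,b_{n+1}\in\mathbb{E}^n$ with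
\begin{equation}\label{eq:gram}
b_j\cdot b_j=n,\qquad b_i\cdot b_j=-1\quad(i\ne j).
\end{equation}
Such vectors are obtained by projecting $\sqrt{n+1}$ times the standard basis of $\mathbb{R}^{n+1}$ orthogonally to the hyperplane $(1,\dots,1)^\perp\cong\mathbb{E}^n$. They span $\mathbb{E}^n$, satisfy $\sum_jb_j=0$ (the sum is orthogonal to every $b_k$ by \eqref{eq:gram}), and are the vertices of a regular simplex with $|b_i-b_j|^2=2n+2$ for $i\ne j$.

We label the $2n+2$ points $1,\dots,n+1,1',\dots,(n+1)'$ and put
\[
p_{j'}=q_{j'}=b_j,\qquad q_j=2b_j,\qquad p_j=-\beta\, b_j,\qquad \beta=2+\tfrac2n .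
\]
Again $p_j$ is the mirror image of $q_j$ in the hyperplane spanned by the facet opposite $b_j$, which by \eqref{eq:gram} is $\{y:y\cdot b_j=-1\}$: the midpoint of $p_jq_j$ is $-\frac1nb_j$.

\begin{lemma}\label{lem:contr}
The configuration $q$ is a contraction of $p$. The distances $|p_{i'}-p_{j'}|$ for all $i,j$, and $|p_j-p_{k'}|$ for $k\ne j$, agree with those in $q$.
\end{lemma}

\begin{proof}
The points $i'$ are the same in $p$ and $q$. For $k\neq j$ we have $|q_j-b_k|^2=|2b_j-b_k|^2=4n+4+n$, and
\[
|p_j-b_k|^2=|\beta b_j+b_k|^2=\beta(n\beta-2)+n=\bigl(2+\tfrac2n\bigr)2n+n=4n+4+n .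
\]
Moreover $|p_j-b_j|=(\beta+1)\sqrt n>\sqrt n=|q_j-b_j|$, and for $i\ne j$ we have $|p_i-p_j|=\beta|b_i-b_j|>2|b_i-b_j|=|q_i-q_j|$.
\end{proof}

\subsection*{Configurations between $q$ and $p$}

The next lemma contains the general form of the computation of Section~\ref{sec:plane}. We write $\mathbb{E}^m=\mathbb{E}^n\oplus\mathbb{E}^{m-n}$.

\begin{lemma}\label{lem:between}
Let $x$ be a configuration in $\mathbb{E}^{m}$, $m\ge n$, whose distances lie weakly between those of $q$ and $p$ for all pairs of labels. After an isometry of $\mathbb{E}^m$ we have $x_{j'}=b_j$ and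
\begin{equation}\label{eq:form}
x_j=(2-s_j)\,b_j+v_j,\qquad s_j\in\mathbb{R},\ v_j\in\mathbb{E}^{m-n}\qquad(1\le j\le n+1),
\end{equation}
where
\begin{align}
|v_j|^2&=(4n+2)s_j-ns_j^2, \label{eq:v}\\
|x_j-b_j|^2-|q_j-b_j|^2&=(2n+2)s_j\ge0, \label{eq:s}\\
v_i\cdot v_j&\le(1-s_i)(1-s_j)-1\qquad(i\ne j). \label{eq:obtuse}
\end{align}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:contr}, $|x_{i'}-x_{j'}|=|b_i-b_j|$ for all $i,j$. Congruent configurations in $\mathbb{E}^m$ are related by an isometry of $\mathbb{E}^m$, so we may assume $x_{j'}=b_j$.

Fix $j$, and let $y$ and $v_j$ be the components of $x_j$ in $\mathbb{E}^n$ and $\mathbb{E}^{m-n}$. By Lemma~\ref{lem:contr} again, for $k\ne j$,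
\begin{equation}\label{eq:k}
|x_j-b_k|^2=|q_j-b_k|^2=5n+4 .
\end{equation}
Since $|x_j-b_k|^2=|x_j|^2-2\,y\cdot b_k+n$, the number $c=y\cdot b_k$ is the same for all $k\ne j$, and $\sum_kb_k=0$ gives $y\cdot b_j=-nc$. By \eqref{eq:gram} the vector $-c\,b_j$ has the same inner products with all $b_k$ as $y$ has, so $y=-c\,b_j$ because the $b_k$ span $\mathbb{E}^n$. Writing $-c=2-s_j$ gives \eqref{eq:form}.

Now \eqref{eq:k} reads $n(2-s_j)^2+2(2-s_j)+n+|v_j|^2=5n+4$, that is,
\begin{equation}\label{eq:norm}
|x_j|^2=n(2-s_j)^2+|v_j|^2=4n+2s_j ,
\end{equation}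
and this is \eqref{eq:v}. Next, \eqref{eq:norm} yields
\[
|x_j-b_j|^2=|x_j|^2-2n(2-s_j)+n=n+(2n+2)s_j ,
\]
and $|q_j-b_j|^2=n$; this is the equality in \eqref{eq:s}, and the inequality is part of the hypothesis. Finally, for $i\ne j$,
\[
x_i\cdot x_j=-(2-s_i)(2-s_j)+v_i\cdot v_j ,
\]
so by \eqref{eq:norm}
\begin{align*}
|x_i-x_j|^2&=8n+2(s_i+s_j)+2(2-s_i)(2-s_j)-2v_i\cdot v_j\\
&=8n+8-2(s_i+s_j)+2s_is_j-2v_i\cdot v_j .
\end{align*}
Since $|q_i-q_j|^2=4(2n+2)=8n+8$, the hypothesis $|x_i-x_j|\ge|q_i-q_j|$ is equivalent to $v_i\cdot v_j\le s_is_j-s_i-s_j$, which is \eqref{eq:obtuse}.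
\end{proof}

When all $s_j$ lie in $(0,1)$, \eqref{eq:obtuse} says that the vectors $v_j$ have pairwise negative inner products. How many such vectors there can be is standard; we include the proof.

\begin{lemma}\label{lem:obtuse}
For $d\ge0$ there are no $d+2$ vectors in $\mathbb{E}^d$ with pairwise negative inner products.
\end{lemma}

\begin{proof}
Suppose $v_1,\dots,v_{d+2}$ are such vectors. The vectors $v_1,\dots,v_{d+1}$ are linearly dependent, so $\sum_{k\le d+1}c_kv_k=0$ with real $c_k$ not all zero; after a change of sign some $c_k$ is positive. Let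
\[
w=\sum_{c_k>0}c_kv_k=\sum_{c_l<0}|c_l|\,v_l .
\]
Then $|w|^2=\sum_{c_k>0}\sum_{c_l<0}c_k|c_l|\,v_k\cdot v_l\le0$, so $w=0$. But $w\cdot v_{d+2}=\sum_{c_k>0}c_k\,v_k\cdot v_{d+2}<0$, a contradiction.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main}}

(a) We show that $\varepsilon_0=2n+2$ works. Let $x$ be a configuration in $\mathbb{E}^{2n-1}$ contradicting the claim for this value, and apply Lemma~\ref{lem:between} with $m=2n-1$. By \eqref{eq:s} and the choice of $\varepsilon_0$ we have $0\le s_j<1$ for all $j$. If all $s_j$ were $0$, then \eqref{eq:v} would give $v_j=0$ and hence $x_j=2b_j=q_j$ for all $j$, so every distance in $x$ would equal that in $q$; this is excluded. So $s_i>0$ for some $i$. For each $j\neq i$ the right side of \eqref{eq:obtuse} is then negative, because $0<1-s_i<1$ and $0<1-s_j\le1$. Hence $v_i\cdot v_j<0$, in particular $v_j\ne0$, and $s_j>0$ by \eqref{eq:v} and $s_j\ge0$. Thus all $s_j$ are positive, and \eqref{eq:obtuse} shows that $v_1,\dots,v_{n+1}$ are $n+1$ vectors in $\mathbb{E}^{2n-1-n}=\mathbb{E}^{n-1}$ with pairwise negative inner products.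 This contradicts Lemma~\ref{lem:obtuse} with $d=n-1$.

(b) Let $x(t)$ be a continuous contraction from $p$ to $q$ in $\mathbb{E}^{2n-1}$. By monotonicity $|q_i-q_j|\le|x_i(t)-x_j(t)|\le|p_i-p_j|$ for all $i,j,t$. The function
\[
\delta(t)=\max_{i,j}\bigl(|x_i(t)-x_j(t)|^2-|q_i-q_j|^2\bigr)
\]
is continuous with $\delta(0)>0$ and $\delta(1)=0$. So it takes a value in $(0,\varepsilon_0)$, contradicting (a). \qed

\begin{remark}[Where the dimension enters]
The target dimension is used only in the last step of (a). In $\mathbb{E}^{2n}$ the vectors $v_j$ have $n$ dimensions available, and there $n+1$ vectors with pairwise negative inner products exist. The motion \eqref{eq:halfturn} uses the most symmetric ones: its normal components are $v_j=-(2+\frac1n)\sin(\pi t)\,b_j$, in a second copy of $\mathbb{E}^n$.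
\end{remark}

\begin{remark}[Why $q_j$ lies beyond the vertex]
Suppose we take the $q_j$ at the vertices themselves, so $q_j=b_j$, and $p_j=-(1+\frac2n)b_j$ is the mirror image of $b_j$ in the hyperplane spanned by the opposite facet. Then there is a continuous contraction in $\mathbb{E}^{n+1}\subseteq\mathbb{E}^{2n-1}$: move the points from $p_j$ to $q_j$ one at a time on half circles perpendicular to $\mathbb{E}^n$. By \eqref{eq:stewart} below, the squared distance of the moving point to a point $a\in\mathbb{E}^n$ changes monotonically from $|p_j-a|^2$ to $|q_j-a|^2$, so we only have to compare these values. For $a=b_k$ with $k\ne j$ they are equal, by reflection, and for $a=b_j$ the second one is $0$. Another point $k\neq j$ is at $a=q_k=b_k$, which was just treated, or still at $a=p_k$; in the latter case $|q_j-p_k|=|b_j-b_k|$, since $b_j$ lies on the mirror that exchanges $p_k$ and $b_k$, and $|p_j-p_k|=(1+\frac2n)|b_j-b_k|$ is larger.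

For $q_j=2b_j$, by contrast, the points cannot be moved one at a time: when all points but the $j$th had arrived, its distances to them would already be too small, because for $k\ne j$
\[
|p_j-q_k|^2=n\beta^2+4n-4\beta=8n-\tfrac4n<8n+8=|q_j-q_k|^2 .
\]
\end{remark}

\section{One point fewer}

We prove Theorem~\ref{thm:upper}. First we arrange that $n+1$ of the points are fixed. By hypothesis there is an isometry $g$ of $\mathbb{E}^n$ with $g(q_i)=p_i$ for the given $n+1$ indices. It suffices to find a continuous contraction from $p$ to $g(q)$ in $\mathbb{E}^{2n-1}$. Indeed, since $2n-1>n$, we can extend $g$ to an orientation-preserving isometry of $\mathbb{E}^{2n-1}$; this is joined to the identity by a path of isometries, and the resulting rigid motion from $g(q)$ to $q$ can be appended. So we replace $q$ by $g(q)$.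

Call the fixed points $a_i=p_i=q_i$. The other $n$ points have to go from $b_j$ to $b_j'$, $1\le j\le n$ (the letters $b_j$ now have this new meaning). Put $s_j=b_j-b_j'\in\mathbb{E}^n$.

If $s_1,\dots,s_n$ are linearly dependent, then the second components in \eqref{eq:halfturn} lie in a space of dimension at most $n-1$, so \eqref{eq:halfturn} is a continuous contraction in $\mathbb{E}^{2n-1}$ and we are done. \emph{From now on $s_1,\dots,s_n$ are linearly independent}; in particular $s_j\ne0$. Now \eqref{eq:halfturn} needs all $2n$ dimensions, and the idea is to modify it. We keep the half circles, but let the points run through them at different speeds and leave $\mathbb{E}^n$ in other directions $h_j$. Unless a simpler motion works, we shall find $n$ suitable directions in $\mathbb{E}^{n-1}$.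

\subsection*{Motions along half circles}

For $0\le\varphi\le1$ and $a,b,b'\in\mathbb{E}^n$ we have Stewart's identity
\[
\bigl|(1-\varphi)b+\varphi b'-a\bigr|^2=(1-\varphi)|b-a|^2+\varphi|b'-a|^2-\varphi(1-\varphi)|b-b'|^2 ;
\]
it follows by taking $a$ as origin, expanding, and substituting $2b\cdot b'=|b|^2+|b'|^2-|b-b'|^2$. If $b\ne b'$ and $h$ is a unit vector orthogonal to $\mathbb{E}^n$, the points
\[
x=(1-\varphi)b+\varphi b'+\sqrt{\varphi(1-\varphi)}\,|b-b'|\,h ,\qquad 0\le\varphi\le1,
\]
form the half circle over the segment $bb'$ in direction $h$. The height of $x$ exactly compensates the last term of Stewart's identity: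
\begin{equation}\label{eq:stewart}
|x-a|^2=(1-\varphi)|b-a|^2+\varphi|b'-a|^2\qquad(a\in\mathbb{E}^n).
\end{equation}

Fix $\kappa=(\kappa_1,\dots,\kappa_n)$ with all $\kappa_j>0$, and unit vectors $h_1,\dots,h_n\in\mathbb{E}^{n-1}$. In $\mathbb{E}^n\oplus\mathbb{E}^{n-1}$ consider the motion that keeps the $a_i$ fixed and moves the point $j$ along
\[
x_j=(1-\varphi_j)b_j+\varphi_jb_j'+\sqrt{\varphi_j(1-\varphi_j)}\,|s_j|\,h_j,\qquad
\varphi_j=\frac{\kappa_jt}{1-t+\kappa_jt},\quad 0\le t\le1 .
\]
It leads continuously from $b_j$ to $b_j'$. For $t<1$ we use the increasing parameter $u=t/(1-t)\in[0,\infty)$, in terms of which $\varphi_j=\kappa_ju/(1+\kappa_ju)$; in particular $\varphi_j$ is increasing. By continuity, monotonicity for $t<1$ implies monotonicity on $[0,1]$. By \eqref{eq:stewart} and $|b_j'-a_i|\le|b_j-a_i|$ the distances to the fixed points are weakly decreasing, whatever $\kappa$ and the $h_j$ are. It remains to control the mutual distances of the moving points.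

For $i\ne j$ let
\[
A_{00}=|b_i-b_j|^2,\quad A_{01}=|b_i-b_j'|^2,\quad A_{10}=|b_i'-b_j|^2,\quad A_{11}=|b_i'-b_j'|^2,\quad \eta_{ij}=h_i\cdot h_j
\]
(the $A$'s depend on the pair $(i,j)$). Apply Stewart's identity to the projections of $x_i$ and $x_j$ to $\mathbb{E}^n$, first for the point $i$ and then for the point $j$. The squared distance of these projections is
\begin{multline*}
(1-\varphi_i)(1-\varphi_j)A_{00}+(1-\varphi_i)\varphi_jA_{01}+\varphi_i(1-\varphi_j)A_{10}+\varphi_i\varphi_jA_{11}\\
-\varphi_i(1-\varphi_i)|s_i|^2-\varphi_j(1-\varphi_j)|s_j|^2 .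
\end{multline*}
The normal components contribute $\varphi_i(1-\varphi_i)|s_i|^2+\varphi_j(1-\varphi_j)|s_j|^2$ minus twice their inner product, and the terms with $|s_i|^2$ and $|s_j|^2$ cancel. With $\sigma=\kappa_i+\kappa_j$ and $\Pi=\kappa_i\kappa_j$ we obtain
\[
|x_i-x_j|^2=\frac{A_{00}+Cu+\Pi A_{11}u^2}{1+\sigma u+\Pi u^2},\qquad
C=\kappa_jA_{01}+\kappa_iA_{10}-2\sqrt{\Pi}\,|s_i||s_j|\,\eta_{ij} .
\]
The numerator of the derivative with respect to $u$ is
\begin{multline*}
(C+2\Pi A_{11}u)(1+\sigma u+\Pi u^2)-(A_{00}+Cu+\Pi A_{11}u^2)(\sigma+2\Pi u)\\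
=(C-\sigma A_{00})+2\Pi(A_{11}-A_{00})u+\Pi(\sigma A_{11}-C)u^2 .
\end{multline*}
Since $q$ is a contraction of $p$, $A_{11}\le A_{00}$. So the distance is weakly decreasing as soon as
\begin{equation}\label{eq:C}
\sigma A_{11}\le C\le\sigma A_{00} .
\end{equation}
Solving for $\eta_{ij}$ and writing $\rho=\sqrt{\kappa_i/\kappa_j}$, we see that \eqref{eq:C} means $\eta_{ij}\in I_{ij}(\kappa)$, where
\begin{equation}\label{eq:I}
I_{ij}(\kappa)=\left[\frac{\rho(A_{10}-A_{00})+\rho^{-1}(A_{01}-A_{00})}{2|s_i||s_j|},\
\frac{\rho(A_{10}-A_{11})+\rho^{-1}(A_{01}-A_{11})}{2|s_i||s_j|}\right].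
\end{equation}
This interval is nonempty because $A_{11}\le A_{00}$, and exchanging the roles of $i$ and $j$ does not change it.

\subsection*{Reduction to a singular matrix}

Let $\mathrm{Box}(\kappa)$ be the set of symmetric $n\times n$ matrices $\eta$ with $\eta_{jj}=1$ and $\eta_{ij}\in I_{ij}(\kappa)$ for $i\ne j$. A positive semidefinite $n\times n$ matrix of rank at most $n-1$ with unit diagonal is the Gram matrix of $n$ unit vectors in $\mathbb{E}^{n-1}$. Hence:

\medskip
\noindent($*$) \emph{If for some $\kappa$ the set $\mathrm{Box}(\kappa)$ contains a singular positive semidefinite matrix, then there is a continuous contraction from $p$ to $q$ in $\mathbb{E}^{2n-1}$.}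

\medskip
We know one good matrix that is not singular. Let $\mathbf 1=(1,\dots,1)$. The Gram matrix of the unit vectors $s_j/|s_j|$ lies in $\mathrm{Box}(\mathbf 1)$: with $D=b_i-b_j$,
\[
A_{00}+A_{11}-A_{01}-A_{10}=|D|^2+|D-s_i+s_j|^2-|D+s_j|^2-|D-s_i|^2=-2\,s_i\cdot s_j ,
\]
so for this $\eta$ and $\kappa=\mathbf 1$ we get $C=A_{00}+A_{11}$, which satisfies \eqref{eq:C} with $\sigma=2$. (With $h_j=s_j/|s_j|$ in a second copy of $\mathbb{E}^n$, this is the motion \eqref{eq:halfturn}, reparametrized.) The matrix is positive definite because the $s_j$ are linearly independent.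

From here we vary $\kappa$ and look for a singular matrix. For $n=2$ there is a single off-diagonal entry $\eta_{12}$, and we want it to be $\pm1$. The interval $I_{12}(\mathbf 1)$ contains a number in $(-1,1)$; if one of its endpoints is unbounded as $\rho$ varies, then by continuity the interval contains $1$ or $-1$ for some $\rho$. If both endpoints stay bounded, \eqref{eq:I} shows that the four numbers $A$ coincide, and then the two points can be moved one after the other. The general argument is the same, with positivity of the smallest eigenvalue replacing the condition $|\eta_{12}|<1$.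

\subsection*{Conclusion of the proof of Theorem~\ref{thm:upper}}

By ($*$) we may assume that \emph{no $\mathrm{Box}(\kappa)$ contains a singular positive semidefinite matrix}. Let $\mu(\kappa)$ be the minimum, over $\eta\in\mathrm{Box}(\kappa)$, of the smallest eigenvalue of $\eta$. Parametrizing each interval $I_{ij}(\kappa)$ affinely by $[0,1]$, we see that $\mu(\kappa)$ is the minimum over a fixed compact cube of a function that is jointly continuous in $\kappa$ and the cube variable; so $\mu$ is continuous on $\mathbb{R}^n_{>0}$. If $\mu(\kappa)=0$, the minimizing matrix would be singular and positive semidefinite. So $\mu$ has no zeros, and it has constant sign because $\mathbb{R}^n_{>0}$ is connected.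

The sign is positive. Otherwise $\mathrm{Box}(\mathbf 1)$ would contain a matrix with negative smallest eigenvalue, besides the positive definite one found above. The segment between them lies in $\mathrm{Box}(\mathbf 1)$, which is convex, and by continuity the smallest eigenvalue vanishes somewhere on it, at a singular positive semidefinite matrix; this is excluded.

Hence for every $\kappa\in\mathbb{R}^n_{>0}$ all matrices in $\mathrm{Box}(\kappa)$ are positive definite. Having unit diagonal, they have off-diagonal entries in $(-1,1)$, so both endpoints in \eqref{eq:I} lie in $(-1,1)$ for every $\rho>0$. Letting $\rho\to\infty$ gives $A_{10}=A_{00}$ and $A_{10}=A_{11}$; letting $\rho\to0$ gives $A_{01}=A_{00}$ and $A_{01}=A_{11}$. So $A_{00}=A_{01}=A_{10}=A_{11}$ for every pair $i\ne j$.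

Now move the points from $b_j$ to $b_j'$ one at a time, on half circles perpendicular to $\mathbb{E}^n$ in $\mathbb{E}^{n+1}$. While the point $j$ moves, \eqref{eq:stewart} shows that its distances to the fixed points $a_i$ weakly decrease. Any other point $i$ of the $n$ points stands at $b_i$ or $b_i'$; by \eqref{eq:stewart} its squared distance to the point $j$ is a weighted average of $A_{00}$ and $A_{01}$, or of $A_{10}$ and $A_{11}$, and hence is constant. This is a continuous contraction from $p$ to $q$ in $\mathbb{E}^{n+1}$, and $\mathbb{E}^{n+1}\subseteq\mathbb{E}^{2n-1}$ because $n\ge2$. \qed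

\begin{thebibliography}{1}
\bibitem{MCC} \emph{Making Contractions Continuous: A Problem Related To The Kneser-Poulsen Conjecture}, \texttt{http://math.bard.edu/mbelk/Contractions.pdf}.
\end{thebibliography}

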